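\title{Torsion in the homology of orbit arrangements}

\begin{abstract}
For a partition $\lambda$ of $n$, the orbit arrangement $\mathcal A_\lambda$ consists of the subspaces of $\mathbb R^n$ obtained by dividing the coordinates into groups of sizes $\lambda_1,\dots,\lambda_p$ and setting the coordinates within each group equal. We disprove the conjecture that the intersection lattice of $\mathcal A_\lambda$ and the link of its union always have the homotopy type of a wedge of spheres. When all parts of $\lambda$ are at least $2$, both spaces decompose as wedges of suspended links of faces of a simplicial complex that records the partial sums of the parts of $\lambda$. By choosing parts whose subset sums coincide in a prescribed pattern, we show that every finite simplicial complex with at least two vertices is, after enough suspensions, a homotopy retract of both spaces for a suitable $\lambda$. The real projective plane then produces $2$-torsion in their integral homology.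
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\lambda=(\lambda_1,\dots,\lambda_p)$ be a partition of $n$, so that $\lambda_1\ge\dots\ge\lambda_p\ge1$ and $\lambda_1+\dots+\lambda_p=n$, and assume $\lambda_1\ge2$. A set partition $\pi$ of $[n]=\{1,\dots,n\}$ \emph{has shape $\lambda$} if its block sizes, in weakly decreasing order, are $\lambda_1,\dots,\lambda_p$. Every set partition $\pi$ of $[n]$ defines the linear subspace
\[
W_\pi=\{x\in\mathbb R^n:\ x_a=x_b \text{ whenever } a,b \text{ lie in the same block of }\pi\}.
\]
The \emph{orbit arrangement} $\mathcal A_\lambda$ is the set of subspaces $W_\pi$ with $\pi$ of shape $\lambda$; it is the orbit of any one of them under the symmetric group $\mathfrak S_n$ permuting coordinates. Two spaces are attached to it.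

The first records how the subspaces intersect. Let $\Pi_n$ be the lattice of set partitions of $[n]$, with $\rho\le\pi$ if every block of $\rho$ is contained in a block of $\pi$. Its minimum $\hat0$ is the partition into singletons and its maximum $\hat1$ has the single block $[n]$. Since $W_\pi\cap W_\rho=W_{\pi\vee\rho}$, the intersection lattice of $\mathcal A_\lambda$ is the subposet $\Pi_\lambda$ of $\Pi_n$ consisting of $\hat0$, which corresponds to $\mathbb R^n$, and all joins of partitions of shape $\lambda$. We write $\overline\Pi_\lambda=\Pi_\lambda\setminus\{\hat0,\hat1\}$ for its proper part, and use the same symbol for the order complex, whose faces are the chains of $\overline\Pi_\lambda$. The homotopy type of $\Pi_\lambda$ means that of $\overline\Pi_\lambda$.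

The second is geometric. The union $V_\lambda=\bigcup_{W\in\mathcal A_\lambda}W$ is a cone with apex $0$, hence contractible, and its topology is carried by the \emph{link} $V^\circ_\lambda=V_\lambda\cap S^{n-1}$, where $S^{n-1}$ is the unit sphere.

A \emph{wedge of spheres} may contain spheres of different dimensions, the empty wedge (a point) is allowed, and the empty space counts as the sphere $S^{-1}$. For $\lambda=(n)$ the arrangement is a single line, $\overline\Pi_\lambda=S^{-1}$ and $V^\circ_\lambda=S^0$. For $\lambda=(2,1)$ it consists of three planes in $\mathbb R^3$ through the line $x_1=x_2=x_3$; here $\overline\Pi_\lambda$ is three points, that is $S^0\vee S^0$, and $V_\lambda^\circ$ is three great circles through two antipodal points, a connected graph with two vertices and six edges, homotopy equivalent to a wedge of five circles. The following statement is known for hook shapes $\lambda=(k,1,\dots,1)$ and rectangular shapes $\lambda=(k,\dots,k)$ with $k\ge2$. The problem of deciding it in general comes from \cite{SA}.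

\begin{quote}
\textbf{Conjecture.} For every partition $\lambda$ of $n$ with $\lambda_1\ge2$, both $\Pi_\lambda$ and $V^\circ_\lambda$ have the homotopy type of a wedge of spheres.
\end{quote}

The conjecture is false. The homology of a wedge of spheres is free abelian, so the following theorem disproves both halves.

\begin{theorem}\label{thm:A}
There is a partition $\lambda$ with all parts at least $2$ such that $\tilde H_8(\overline\Pi_\lambda;\mathbb Z)$ and $\tilde H_9(V^\circ_\lambda;\mathbb Z)$ each have a direct summand $\mathbb Z/2$.
\end{theorem}

The torsion comes from a projective plane, and any other complex can be used in its place. A space $X$ is a \emph{homotopy retract} of a space $Y$ if there are maps $X\to Y\to X$ whose composite is homotopic to the identity; $\Sigma$ denotes unreduced suspension.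

\begin{theorem}\label{thm:B}
Let $K$ be a finite simplicial complex with $t\ge2$ vertices and let $q\ge\max(5,t+2)$. There is a partition $\lambda$ with all parts at least $2$ such that $\Sigma^{q-1}K$ is a homotopy retract of $\overline\Pi_\lambda$ and $\Sigma^{q}K$ is a homotopy retract of $V^\circ_\lambda$.
\end{theorem}

Both results rest on a reduction to a much smaller complex, whose vertices are integers. Let $p\ge2$. Each ordering $u\in\mathfrak S_p$ of the parts gives a set of $p-1$ partial sums
\[
\{\lambda_{u(1)},\ \lambda_{u(1)}+\lambda_{u(2)},\ \dots,\ \lambda_{u(1)}+\dots+\lambda_{u(p-1)}\}\subset[n-1].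
\]
The \emph{complex of partial sums} $\Gamma=\Gamma_\lambda$ is the simplicial complex of all subsets of these sets. Equivalently, $\{s_1<\dots<s_k\}$ is a face of $\Gamma$ if and only if the parts of $\lambda$ can be divided into nonempty groups with sums $s_1,\ s_2-s_1,\ \dots,\ n-s_k$. For $D\in\Gamma$ the link is $\operatorname{lk}_\Gamma(D)=\{F\in\Gamma: F\cap D=\emptyset,\ F\cup D\in\Gamma\}$, and for a permutation $w\in\mathfrak S_N$ the descent set is $\operatorname{Des}(w)=\{i\in[N-1]:w(i)>w(i+1)\}$.

\begin{theorem}\label{thm:C}
Let $\lambda$ have $p\ge2$ parts, all at least $2$. Then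
\[
\overline\Pi_\lambda\simeq\bigvee_{\substack{w\in \mathfrak S_{n-1}\\ \operatorname{Des}(w)\in\Gamma}}\Sigma^{|\operatorname{Des}(w)|}\operatorname{lk}_\Gamma(\operatorname{Des}(w)),\qquad
V^\circ_{\lambda}\simeq\Sigma\bigvee_{\substack{w\in \mathfrak S_{n}\\ \operatorname{Des}(w)\in\Gamma}}\Sigma^{|\operatorname{Des}(w)|}\operatorname{lk}_\Gamma(\operatorname{Des}(w)).
\]
Hence the following are equivalent: $\tilde H_*(\overline\Pi_\lambda;\mathbb Z)$ is torsion-free; $\tilde H_*(V^\circ_\lambda;\mathbb Z)$ is torsion-free; $\tilde H_*(\operatorname{lk}_\Gamma(D);\mathbb Z)$ is torsion-free for every $D\in\Gamma$, including $D=\emptyset$. If all these links have the homotopy type of a wedge of spheres, the conjecture holds for $\lambda$.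
\end{theorem}

Theorem~\ref{thm:C} is closely related to results of Ehrenborg and Hedmark \cite{EH}; we give a full proof. The theorem turns the conjecture into a question about coincidences among subset sums of the parts. When there are no coincidences, and when all parts are equal, the links are spheres or simplices and the conjecture holds (Example~\ref{ex:extremes}); this is one reason to expect it in general. The counterexamples lie between these extremes.

Section~\ref{sec:tools} collects the topological facts we use. Section~\ref{sec:chains} replaces both spaces by complexes of chains of subsets, and Section~\ref{sec:wedge} proves Theorem~\ref{thm:C}. Section~\ref{sec:links} shows how a link in $\Gamma$ is covered by spheres; it includes a counterexample with ten parts that relies on a published computation. Section~\ref{sec:univ} constructs $\lambda$ from $K$ and proves Theorems~\ref{thm:B} and~\ref{thm:A}.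

\section{Topological tools}\label{sec:tools}

All simplicial complexes are finite and contain the empty face. We write $|X|$ for the geometric realization when it matters; $\{\emptyset\}$ realizes the empty space $S^{-1}$, with $\tilde H_{-1}(S^{-1};\mathbb Z)=\mathbb Z$. A set $\sigma$ of vertices also denotes the complex of all its subsets, and $\partial\sigma$ the complex of its proper subsets. The \emph{join} $X*Y$ of complexes on disjoint vertex sets has the faces $F\cup G$ with $F\in X$, $G\in Y$. The barycentric subdivision $\operatorname{sd}X$ is the order complex of the poset of nonempty faces of $X$, and $|\operatorname{sd}X|=|X|$. We use the following standard facts.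

\begin{itemize}
\item[(T1)] \emph{Joins.} $S^a*S^b\cong S^{a+b+1}$ for $a,b\ge-1$, and $S^{k-1}*X\cong\Sigma^kX$; in particular $\Sigma^k\{\emptyset\}=S^{k-1}$. A join of $q$ spheres of dimensions $a_1,\dots,a_q$ is a sphere of dimension $a_1+\dots+a_q+q-1$. The join of a contractible complex with any complex is contractible. Finally $\tilde H_{i+1}(\Sigma X;\mathbb Z)\cong\tilde H_i(X;\mathbb Z)$.
\item[(T2)] \emph{Boolean spheres.} For a set with $m\ge1$ elements, the order complex of the poset of its nonempty proper subsets is the barycentric subdivision of the boundary of an $(m-1)$-simplex, hence a sphere $S^{m-2}$.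
\item[(T3)] \emph{Quillen's fiber lemma} \cite[Prop.~1.6]{Q}. If $\varphi\colon P\to P'$ is an order-preserving map of finite posets and the order complex of $\varphi^{-1}(\{z\in P':z\le y\})$ is contractible for every $y\in P'$, then $\varphi$ induces a homotopy equivalence of order complexes. A poset and its opposite have the same order complex, and the order complex of a poset with a maximum or a minimum is a cone, hence contractible.
\item[(T4)] \emph{Attaching cones.} Let $A$ be a nonempty subcomplex of $X$ whose inclusion is homotopic to a constant map. Then $X\cup_A CA\simeq X\vee\Sigma A$, where $CA$ is the cone over $A$: homotopic attaching maps give homotopy equivalent spaces, and a constant attaching map gives the wedge.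
\item[(T5)] \emph{Wedges.} The homotopy type of a wedge of connected complexes depends only on the homotopy types of the summands, not on base points. The reduced homology of a wedge is the direct sum of the reduced homologies of the summands, and $\Sigma(X\vee Y)\simeq\Sigma X\vee\Sigma Y$.
\item[(T6)] \emph{Homotopy retracts.} The relation ``$X$ is a homotopy retract of $Y$'' depends only on the homotopy types of $X$ and $Y$, is transitive, and is preserved by $\Sigma$. Each summand of a wedge is a homotopy retract of it (collapse the other summands to the base point). If $X$ is a homotopy retract of $Y$, then $\tilde H_*(X;\mathbb Z)$ is a direct summand of $\tilde H_*(Y;\mathbb Z)$.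
\end{itemize}

\section{Complexes of chains of subsets}\label{sec:chains}

From now on $\lambda$ has $p\ge2$ parts, \emph{all at least $2$}. This hypothesis has two consequences. The first is a simple description of the lattice. We say that $\pi$ \emph{coarsens} $\rho$ if $\pi\ge\rho$.

\begin{lemma}\label{lem:filter}
$\Pi_\lambda\setminus\{\hat0\}$ is the set of partitions that coarsen some partition of shape $\lambda$.
\end{lemma}

\begin{proof}
A join of partitions of shape $\lambda$ coarsens each of them. Conversely, let $\pi\ge\rho$ with $\rho$ of shape $\lambda$, and let $a\ne b$ lie in a block $C$ of $\pi$. The set $C$ is a union of blocks of $\rho$. Pick one of them; it has two distinct elements $a',b'$. A permutation of $C$ with $a'\mapsto a$, $b'\mapsto b$, extended by the identity outside $C$, carries $\rho$ to a partition $\rho'\le\pi$ of shape $\lambda$ with $a,b$ in one block. So the join of the partitions of shape $\lambda$ below $\pi$ has any such $a,b$ in one block, and therefore equals $\pi$.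
\end{proof}

The lemma fails when parts equal to $1$ are allowed. For $\lambda=(3,1,1)$ the partition $123|45$ coarsens $123|4|5$, which is the only partition of shape $\lambda$ below it, so $123|45\notin\Pi_\lambda$.

The second consequence is that faces of $\Gamma$ are sparse. Each group of parts has sum at least $2$, so every face $\{d_1<\dots<d_k\}\in\Gamma$ with $k\ge1$ satisfies
\begin{equation}\label{eq:gap}
d_1\ge2,\qquad d_{i+1}-d_i\ge2,\qquad d_k\le n-2.
\end{equation}

A point of $\mathbb R^n$ lies in $V_\lambda$ exactly when the partition of $[n]$ into its level sets coarsens a partition of shape $\lambda$. The level sets come with a linear order, by the value of the coordinate, and an ordered partition is the same as a chain of subsets. This suggests the following model. To a chain $\mathcal X=(A_1\subsetneq\dots\subsetneq A_k)$ of nonempty proper subsets of $[n]$ associate the partition $\pi(\mathcal X)$ with blocks $A_1,\ A_2\setminus A_1,\ \dots,\ [n]\setminus A_k$, and the set of sizes $\operatorname{sz}(\mathcal X)=\{|A_1|,\dots,|A_k|\}$. A partition coarsens one of shape $\lambda$ if and only if the parts of $\lambda$ can be divided into groups whose sums are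 its block sizes. Hence
\begin{equation}\label{eq:size}
\pi(\mathcal X)\text{ coarsens a partition of shape }\lambda\iff \operatorname{sz}(\mathcal X)\in\Gamma .
\end{equation}
For $N\in\{n-1,n\}$ let $\Delta_N$ be the simplicial complex of chains $\mathcal X$ of subsets of $[N]$ with $\operatorname{sz}(\mathcal X)\in\Gamma$. By \eqref{eq:gap} the members of such a chain are nonempty proper subsets of $[N]$. Thus $\Delta_{n-1}$ is the subcomplex of $\Delta_n$ of chains whose members avoid the element $n$.

\begin{lemma}\label{lem:link}
$V^\circ_\lambda\cong\Sigma|\Delta_n|$.
\end{lemma}

\begin{proof}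
Let $\ell=\mathbb R(1,\dots,1)$, and write $S(U)$ for the unit sphere of a subspace $U$. Every $W\in\mathcal A_\lambda$ contains $\ell$, so $W=\ell\oplus(W\cap\ell^\perp)$. Hence the homeomorphism $S(\ell)*S(\ell^\perp)\to S^{n-1}$, $(a,b,\theta)\mapsto\cos\theta\,a+\sin\theta\,b$, restricts to a homeomorphism $S(\ell)*(V_\lambda\cap S(\ell^\perp))\cong V^\circ_\lambda$. Since $S(\ell)=S^0$, it remains to identify $V_\lambda\cap S(\ell^\perp)$ with $|\Delta_n|$.

Let $\Omega$ be the complex of all chains of nonempty proper subsets of $[n]$, let $P$ be the orthogonal projection onto $\ell^\perp$, and let $\mathbf 1_A$ be the indicator vector of $A$. A point of $|\Omega|$ is a formal sum $\sum t_iA_i$ with $A_1\subsetneq\dots\subsetneq A_k$, $t_i>0$ and $\sum t_i=1$. Send it to $z=\sum t_i\mathbf 1_{A_i}\in\mathbb R^n$. The vector $z$ takes the value $t_i+\dots+t_k$ on $A_i\setminus A_{i-1}$ (with $A_0=\emptyset$) and $0$ outside $A_k$. So it has minimum coordinate $0$ and maximum coordinate $1$, and its level sets are the blocks of $\pi(A_1\subsetneq\dots\subsetneq A_k)$. Conversely, a vector $z$ with minimum $0$, maximum $1$ and distinct coordinate values $0=a_0<a_1<\dots<a_k=1$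 arises from exactly one point, namely $A_i=\{b:z_b\ge a_{k+1-i}\}$ and $t_i=a_{k+1-i}-a_{k-i}$. Every point of $S(\ell^\perp)$ is nonconstant, so it is $Pz/\|Pz\|$ for exactly one $z$ with minimum $0$ and maximum $1$. Therefore $\sum t_iA_i\mapsto Pz/\|Pz\|$ is a continuous bijection $|\Omega|\to S(\ell^\perp)$ of compact Hausdorff spaces, hence a homeomorphism. The image point has the same level sets as $z$, so it lies in $W_\rho$ if and only if $\pi(A_1\subsetneq\dots\subsetneq A_k)\ge\rho$. By \eqref{eq:size} it lies in $V_\lambda$ if and only if the chain is in $\Delta_n$.
\end{proof}

The lattice sees unordered partitions, and $\mathcal X\mapsto\pi(\mathcal X)$ forgets the order of the blocks. If we insist that the block containing $n$ comes last, the order of the remaining blocks can be forgotten without changing the homotopy type.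

\begin{lemma}\label{lem:lattice}
$\overline\Pi_\lambda\simeq\Delta_{n-1}$.
\end{lemma}

\begin{proof}
Let $P$ be the poset of nonempty faces of $\Delta_{n-1}$; its order complex is $\operatorname{sd}\Delta_{n-1}$. For $\mathcal X\in P$ the partition $\pi(\mathcal X)$ has at least two blocks and, by \eqref{eq:size} and Lemma~\ref{lem:filter}, lies in $\Pi_\lambda\setminus\{\hat 0\}$. So $\pi$ maps $P$ to $\overline\Pi_\lambda$. A longer chain gives a finer partition, so $\pi$ is order-preserving as a map to the opposite poset of $\overline\Pi_\lambda$. By (T3) it suffices to show that for each $\rho\in\overline\Pi_\lambda$ the poset $P_\rho=\{\mathcal X\in P:\pi(\mathcal X)\ge\rho\}$ has contractible order complex.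

Let $\mathcal U$ be the poset of nonempty unions of blocks of $\rho$ that avoid $n$. If $\mathcal X\in P_\rho$, then all members of $\mathcal X$ lie in $\mathcal U$. Conversely, if $\mathcal X$ is a nonempty chain in $\mathcal U$, then $\pi(\mathcal X)\ge\rho$; as $\rho$ coarsens a partition of shape $\lambda$, so does $\pi(\mathcal X)$, and $\mathcal X\in\Delta_{n-1}$ by \eqref{eq:size}. So $P_\rho$ is the poset of nonempty faces of the order complex of $\mathcal U$. The poset $\mathcal U$ has a maximum, the union of all blocks of $\rho$ not containing $n$, which is nonempty because $\rho\ne\hat1$. Hence the order complex of $P_\rho$ is the barycentric subdivision of a cone.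
\end{proof}

\section{The wedge decomposition}\label{sec:wedge}

Fix $N\in\{n-1,n\}$. Taking sizes maps $\Delta_N$ onto $\Gamma$, and the chains of initial segments $[s]$ form a copy of $\Gamma$ inside $\Delta_N$. We build $\Delta_N$ from this copy, adding chains in the order of how far they are from being initial segments. To measure this, read a permutation $w\in\mathfrak S_N$ as the word $w(1)\cdots w(N)$, and let $\operatorname{inv}(w)$ be the number of pairs $a<b$ with $w(a)>w(b)$. For a chain $\mathcal X=(A_1\subsetneq\dots\subsetneq A_r)\in\Delta_N$, let $w(\mathcal X)\in\mathfrak S_N$ be the word that lists $A_1$, then $A_2\setminus A_1$, and so on up to $[N]\setminus A_r$, each in increasing order; the empty chain gives the identity.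

\begin{example}\label{ex:222}
Let $\lambda=(2,2,2)$ and $N=5$. Then $\Gamma$ is the edge $\{2,4\}$, and $\Delta_5$ is the graph whose vertices are the $10$ two-element and $5$ four-element subsets of $[5]$, with $30$ edges given by inclusion. We start from the edge joining $12$ to $1234$. The word $13245$, with descent set $\{2\}$, contributes the vertex $13$ and the edge from $13$ to $1234$; the word $12354$, with descent set $\{4\}$, contributes the vertex $1235$ and the edge from $12$ to $1235$. These steps do not change the homotopy type. The word $13254$, with descent set $\{2,4\}$, contributes only the edge from $13$ to $1235$. Its ends are already joined by the path $13,\ 1234,\ 12,\ 1235$, whose edges come from the words obtained by undoing one or both descents, so the new edge adds a circle. The number of words in $\mathfrak S_5$ with descent set contained in $\{2,4\}$, $\{2\}$, $\{4\}$, $\emptyset$ is $30$, $10$, $5$, $1$, so $30-10-5+1=16$ words have descent set $\{2,4\}$. This agrees with the Euler characteristic $15-30=1-16$ of the graph.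
\end{example}

In general the new piece for $w$ is a cone, and the role of the path is played by the boundary of a cross-polytope with one facet removed.

\begin{proposition}\label{prop:wedge}
For $N\in\{n-1,n\}$,
\[
\Delta_N\simeq\bigvee_{w\in\mathfrak S_N,\ \operatorname{Des}(w)\in\Gamma}\Sigma^{|\operatorname{Des}(w)|}\operatorname{lk}_\Gamma(\operatorname{Des}(w)).
\]
If $p\ge3$ all summands are connected, and if $p=2$ they are nonempty finite sets, so the choice of base points does not matter.
\end{proposition}

\begin{proof}
\emph{Step 1: the filtration.} Say that a word $w$ \emph{fits} a chain $\mathcal X$ if $w([|A|])=A$ for every member $A$ of $\mathcal X$. The words that fit $\mathcal X$ differ only in the order of the letters inside each of the segments $A_1$, $A_2\setminus A_1$, \dots. The inversions between different segments are the same for all of them, and there is no inversion inside a segment exactly when it is increasing. So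
\begin{equation}\label{eq:min}
\text{if $w$ fits $\mathcal X$, then }\operatorname{inv}w(\mathcal X)\le\operatorname{inv}w,\text{ with equality only for }w=w(\mathcal X).
\end{equation}
Moreover, a word $w$ that fits $\mathcal X$ equals $w(\mathcal X)$ if and only if $\operatorname{Des}(w)\subset\operatorname{sz}(\mathcal X)$. Hence $\mathcal X\mapsto(w(\mathcal X),\operatorname{sz}(\mathcal X))$ is a bijection from $\Delta_N$ onto the pairs $(w,T)$ with $\operatorname{Des}(w)\subset T\in\Gamma$, with inverse $(w,T)\mapsto\{w([s]):s\in T\}$. If $\mathcal X'\subset\mathcal X$, then $w(\mathcal X)$ fits $\mathcal X'$, so by \eqref{eq:min} the sets $\Delta^{(m)}=\{\mathcal X\in\Delta_N:\operatorname{inv}w(\mathcal X)\le m\}$ are subcomplexes. The complex $\Delta^{(0)}$ consists of the chains of initial segments and is isomorphic to $\Gamma=\Sigma^0\operatorname{lk}_\Gamma(\emptyset)$, the summand of the identity.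

If $p=2$, then $\Gamma$ consists of one or two points and $\Delta_N$ is a finite set. Each $w\neq\mathrm{id}$ with $\operatorname{Des}(w)\in\Gamma$ has $\operatorname{Des}(w)=\{d\}$ and contributes the single point $w([d])$, while its summand $\Sigma\{\emptyset\}=S^0$ adds one point to the wedge. This proves the case $p=2$. Now let $p\ge3$.

\emph{Step 2: the piece added by $w$.} Let $m\ge1$, $\operatorname{inv}(w)=m$ and $D=\operatorname{Des}(w)=\{d_1<\dots<d_k\}\in\Gamma$; then $k\ge1$. Put $\sigma_w=\{w([d]):d\in D\}$ and let $\Lambda_w\cong\operatorname{lk}_\Gamma(D)$ be the complex with faces $\{w([s]):s\in F\}$, $F\in\operatorname{lk}_\Gamma(D)$. By Step~1, the chains $\mathcal X$ with $w(\mathcal X)=w$ are exactly the faces of $\sigma_w*\Lambda_w$ that contain $\sigma_w$. The word $w$ fits every other face $\mathcal X'$ of $\sigma_w*\Lambda_w$, but $D\not\subset\operatorname{sz}(\mathcal X')$, so $w(\mathcal X')\ne w$ and $\mathcal X'\in\Delta^{(m-1)}$ by \eqref{eq:min}. These other faces form $\partial\sigma_w*\Lambda_w$. Therefore $\Delta^{(m)}$ arises from $\Delta^{(m-1)}$ by attaching, one word $w$ after another, the complex $\sigma_w*\Lambda_w$ along $\partial\sigma_w*\Lambda_w\subset\Delta^{(m-1)}$.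 Since $|\sigma_w|$ is the cone over $|\partial\sigma_w|$ with apex the barycenter, $|\sigma_w*\Lambda_w|$ is the cone over $|\partial\sigma_w*\Lambda_w|$. The complex $\Gamma$ is pure of dimension $p-2$, so $\Lambda_w$ has dimension $p-2-k$ and $\partial\sigma_w*\Lambda_w$ has dimension $(k-2)+(p-2-k)+1=p-3\ge0$; it is nonempty.

\emph{Step 3: the attaching map is null-homotopic.} We extend the inclusion of $\partial\sigma_w*\Lambda_w$ in $\Delta^{(m-1)}$ over a contractible complex. Let $Q$ be the join of the $k$ two-point complexes with vertices $d_i^+,d_i^-$; its faces are the vertex sets containing no pair $d_i^+,d_i^-$. It is the boundary of the $k$-dimensional cross-polytope, and $|Q|\cong S^{k-1}$ by (T1). Let $\sigma^+=\{d_1^+,\dots,d_k^+\}$ and let $Q'$ be $Q$ with the facet $\sigma^+$ removed. The complement of the barycenter of $\sigma^+$ in $|Q|$ is homeomorphic to $\mathbb R^{k-1}$ and deformation retracts onto $|Q'|$ by radial projection in $\sigma^+$. So $Q'$ is contractible, and $Q'*\Lambda_w$ is contractible by (T1).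

Define $\psi$ on the vertices of $Q'*\Lambda_w$ by
\[
d_i^+\mapsto w([d_i]),\qquad d_i^-\mapsto w\bigl([d_i-1]\cup\{d_i+1\}\bigr),
\]
and the identity on $\Lambda_w$. Let $s_i$ be the transposition of $d_i$ and $d_i+1$. By \eqref{eq:gap} the pairs $\{d_i,d_i+1\}$ are disjoint; this is where the proof needs all parts to be at least $2$. For $M\subset[k]$ put $w_M=w\circ\prod_{i\in M}s_i$. An initial segment $[s]$ separates the pair $\{d_i,d_i+1\}$ only if $s=d_i$. Hence $w_M([s])=w([s])$ unless $s=d_i$ with $i\in M$, and then $w_M([d_i])=\psi(d_i^-)$. Swapping the two letters of a descent removes exactly one inversion and does not touch the other pairs, so $\operatorname{inv}(w_M)=m-|M|$.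

Take a face $G$ of $Q'*\Lambda_w$ and let $M$ be the set of $i$ with $d_i^+\notin G$; it is nonempty because $\sigma^+\not\subset G$. Every vertex of $G$ is sent to a set $w_M([s])$: if $d_i^+\in G$ then $i\notin M$, if $d_i^-\in G$ then $i\in M$, and the vertices of $\Lambda_w$ have sizes outside $D$. So $\psi(G)$ is a chain that $w_M$ fits, and its sizes lie in $D\cup F\in\Gamma$ for some $F\in\operatorname{lk}_\Gamma(D)$. By \eqref{eq:min}, $\psi(G)\in\Delta^{(m-1)}$. Thus $\psi\colon Q'*\Lambda_w\to\Delta^{(m-1)}$ is a simplicial map, and it carries $\partial\sigma^+*\Lambda_w$ isomorphically onto $\partial\sigma_w*\Lambda_w$. The inclusion of $\partial\sigma_w*\Lambda_w$ in $\Delta^{(m-1)}$, and hence in any larger complex, factors through a contractible space.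

\emph{Step 4: conclusion.} By (T4), attaching $\sigma_w*\Lambda_w$ has the effect of wedging with $\Sigma(\partial\sigma_w*\Lambda_w)\cong\Sigma(S^{k-2}*\Lambda_w)\cong\Sigma^k\operatorname{lk}_\Gamma(D)$, which is connected as the suspension of a nonempty complex. The complex $\Gamma$ is connected: its facets come from orderings of the parts, and two orderings that differ by swapping two adjacent parts give facets sharing at least $p-2\ge1$ vertices. So every intermediate complex is connected, and (T5) allows the induction over all words $w$, in the order of increasing $\operatorname{inv}(w)$.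
\end{proof}

If $D$ contained consecutive numbers, Step~3 would break down: for $D=\{1,2\}$ the sets $\psi(d_1^-)=\{w(2)\}$ and $\psi(d_2^-)=\{w(1),w(3)\}$ are not nested.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The two formulas follow from Proposition~\ref{prop:wedge} with Lemmas~\ref{lem:lattice} and~\ref{lem:link}. Every face $D=\{d_1<\dots<d_k\}$ of $\Gamma$ occurs in both wedges. Indeed, $D\subset[n-2]\subset[N-1]$ by \eqref{eq:gap}; cut the positions $1,\dots,N$ after $d_1,\dots,d_k$, and fill the first segment with the largest letters, the second with the next largest, and so on, each segment in increasing order. The resulting word has descent set $D$. By (T5) and (T1), the reduced homology of either space is a direct sum of shifted copies of the groups $\tilde H_*(\operatorname{lk}_\Gamma(D);\mathbb Z)$ in which every $D\in\Gamma$ appears, and a direct sum is torsion-free if and only if each summand is. Finally, suppose that all links are homotopy equivalent to wedges of spheres. Then so are their suspensions, by (T5). For $p\ge3$ the summands are connected, so $\Delta_N$ is homotopy equivalent to a wedge of spheres by (T5); for $p=2$ it is a nonempty finite set,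 a wedge of copies of $S^0$. One more suspension gives the claim for $V_\lambda^\circ$.
\end{proof}

Since every face of $\Gamma$ occurs in both wedges, (T6) gives the form in which we use the theorem.

\begin{corollary}\label{cor:retract}
Let $D\in\Gamma$ with $|D|=k$. If $K$ is a homotopy retract of $\operatorname{lk}_\Gamma(D)$, then $\Sigma^kK$ is a homotopy retract of $\overline\Pi_\lambda$ and $\Sigma^{k+1}K$ is a homotopy retract of $V^\circ_\lambda$.
\end{corollary}

\begin{example}\label{ex:extremes}
(a) Let $\lambda=(k,\dots,k)$ with $k\ge2$ and $p\ge2$. Then $\Gamma$ is the full simplex on $D_0=\{k,2k,\dots,(p-1)k\}$. The link of $D_0$ is $\{\emptyset\}$ and the other links are nonempty simplices. So $\overline\Pi_\lambda$ is homotopy equivalent to a wedge of spheres $S^{p-2}$, one for each $w\in\mathfrak S_{n-1}$ with descent set $D_0$, as in Example~\ref{ex:222}.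

(b) Suppose that distinct subsets of the parts have distinct sums. Then the vertices of $\Gamma$ correspond to the nonempty proper subsets of $[p]$ and the faces to chains. The link of a face of size $k$ is a join of $k+1$ Boolean spheres $S^{m_0-2},\dots,S^{m_k-2}$ with $\sum m_i=p$, a sphere of dimension $p-k-2$ by (T1). Again $\overline\Pi_\lambda$ is homotopy equivalent to a wedge of spheres $S^{p-2}$.
\end{example}

\section{Links in the complex of partial sums}\label{sec:links}

Let $D=\{d_1<\dots<d_{q-1}\}\in\Gamma$, with $d_0=0$ and $d_q=n$. The set $D$ cuts the interval from $0$ to $n$ into $q$ segments of lengths $c_j=d_j-d_{j-1}$. A face of $\operatorname{lk}_\Gamma(D)$ arises in two stages. First distribute the parts among the segments so that the parts in segment $j$ have sum $c_j$; then, in each segment, mark the sums of a chain of nonempty proper subsets of the parts placed there. If the subset sums within each segment are distinct, one distribution gives a join of Boolean spheres, which is a sphere. So the link is a union of spheres, one for each distribution, and its topology is governed by how these spheres intersect.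

\begin{example}\label{ex:5432}
Let $\lambda=(5,4,3,2)$, $n=14$, $D=\{7\}$. The subsets of the parts with sum $7$ are $\{5,2\}$ and $\{4,3\}$, so there are two distributions. Placing $\{5,2\}$ first allows one mark in $\{2,5\}$ and one mark in $\{7+3,7+4\}$; this gives the $4$-cycle $L_1$ with vertices $2,10,5,11$ in cyclic order. Placing $\{4,3\}$ first gives the $4$-cycle $L_2$ with vertices $3,9,4,12$. The link is the disjoint union of two circles. The complex $K$ of two points, which records that $L_1$ and $L_2$ do not meet, is not homotopy equivalent to the link, but it is a retract of it. By Corollary~\ref{cor:retract}, the circle $\Sigma K$ is a homotopy retract of the two-dimensional complex $\overline\Pi_\lambda$.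
\end{example}

The same pattern with more pairs already produces torsion.

\begin{example}\label{ex:chess}
Let $\lambda=(19,18,\dots,10)$, $n=145$, $D=\{29,58,87,116\}$. A set of parts with sum $29$ has exactly two elements $\{a,29-a\}$, since one part is at most $19$ and three parts have sum at least $10+11+12=33$. So a distribution is a bijection between the five segments and the five pairs, and each segment carries at most one mark. The link $L$ has the vertices $(j,a)$, standing for the number $29(j-1)+a$, with $1\le j\le5$ and $10\le a\le 19$. Its faces are the sets of vertices with distinct $j$ and distinct pairs $\{a,29-a\}$, because such a partial assignment of pairs to segments extends to a bijection. The \emph{chessboard complex} $M_{5,5}$ has as vertices the squares of a $5\times5$ board and as faces the sets of squares no two of which lie in a row or a column. Index the rows by $j$ and the columns by the pairs. Then $(j,a)\mapsto(j,\{a,29-a\})$ is a simplicial map $L\to M_{5,5}$, and choosing the element $a\le14$ of each pair gives a simplicial section. So $M_{5,5}$ is a retract of $L$. Shareshian and Wachs \cite{SW} give $\tilde H_2(M_{5,5};\mathbb Z)\cong\mathbb Z/3$,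 and Corollary~\ref{cor:retract} with $k=4$ yields $3$-torsion in $\tilde H_6(\overline\Pi_\lambda;\mathbb Z)$ and in $\tilde H_7(V^\circ_\lambda;\mathbb Z)$. Our theorems do not depend on this example.
\end{example}

To obtain an arbitrary complex $K$, we will arrange that the spheres covering the link intersect in the pattern of $K$. The intersections will be spheres, not contractible spaces, so the link need not be homotopy equivalent to $K$, as Example~\ref{ex:5432} shows. For a retraction it is enough that the intersections are highly connected.

\begin{lemma}\label{lem:nerve}
Let $L$ be the union of subcomplexes $L_1,\dots,L_t$, and put $L_\tau=\bigcap_{i\in\tau}L_i$ for nonempty $\tau\subset[t]$. Let $K$ be a simplicial complex with vertex set $[t]$ such that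
\begin{itemize}
\item[(i)] for nonempty $\tau\subset[t]$, $L_\tau\ne\{\emptyset\}$ if and only if $\tau\in K$;
\item[(ii)] for nonempty $\tau\in K$ and $1\le r\le\dim K$, every map $S^{r-1}\to|L_\tau|$ extends over the $r$-ball.
\end{itemize}
Then $K$ is a homotopy retract of $L$.
\end{lemma}

\begin{proof}
\emph{The map $f\colon|L|\to|K|$.} For a nonempty face $F$ of $L$ let $\tau(F)=\{i:F\in L_i\}$. It is nonempty since the $L_i$ cover $L$, and $F\in L_{\tau(F)}$, so $\tau(F)\in K$ by (i). If $F\subset F'$, then $\tau(F)\supseteq\tau(F')$ because the $L_i$ are complexes. So $F\mapsto\tau(F)$ takes chains to chains and defines a simplicial map $f\colon\operatorname{sd}L\to\operatorname{sd}K$. For nonempty $\tau\in K$ let $K_{\ge\tau}\subset\operatorname{sd}K$ be the order complex of the faces of $K$ containing $\tau$, a cone with apex $\tau$. If $F\in L_{\tau}$, then $\tau(F)\supseteq\tau$; hence $f(|L_\tau|)\subset|K_{\ge\tau}|$.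

\emph{The map $g\colon|K|\to|L|$.} We construct $g$ on the simplices $c=(\tau_0\subsetneq\dots\subsetneq\tau_r)$ of $\operatorname{sd}K$ by induction on $r$, so that $g(|c|)\subset|L_{\tau_0}|$. For $r=0$ choose any point of $|L_{\tau_0}|$, which is nonempty by (i). Let $r\ge1$; note $r\le\dim K$. The smallest member $\tau$ of a nonempty proper face of $c$ contains $\tau_0$, and then $L_\tau\subset L_{\tau_0}$. So $g$ maps the $(r-1)$-sphere $\partial|c|$ into $|L_{\tau_0}|$, and by (ii) it extends over $|c|$ with values in $|L_{\tau_0}|$.

\emph{The homotopy $f\circ g\simeq\mathrm{id}$.} Both maps send $|c|$ into $|K_{\ge\tau_0}|$. We construct a homotopy on $|c|\times[0,1]$ with values in $|K_{\ge\tau_0}|$, again by induction on $r$. On the boundary $(|c|\times\{0,1\})\cup(\partial|c|\times[0,1])$ of the ball $|c|\times[0,1]$ it is already defined, with values in $|K_{\ge\tau_0}|$ because $K_{\ge\tau}\subset K_{\ge\tau_0}$ for $\tau\supseteq\tau_0$. It extends over the ball because $|K_{\ge\tau_0}|$ is contractible.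
\end{proof}

\section{Realizing a given complex}\label{sec:univ}

Fix $K$ with vertex set $[t]$, $t\ge2$, and $q\ge\max(5,t+2)$. We want a partition $\lambda$ and a face $D$ with $q$ segments that admit exactly $t$ distributions, one for each vertex of $K$, and whose spheres meet in the pattern of $K$.

\subsection{Parts indexed by words}

Suppose that such $t$ distributions are given. Each part determines a word of length $t$ in the alphabet $[q]$, whose $i$-th letter is the segment in which distribution $i$ places the part. A part that all distributions $i\in\tau$ place in the same segment gives a common vertex of their spheres, by marking that part alone. So positions carrying the same letter must form a face of $K$. We take one part for each word allowed by this condition. The elements of $[q]$ are called \emph{letters}, those of $[t]$ \emph{positions}, and we put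
\[
Y=\{y\colon[t]\to[q]\ :\ y^{-1}(j)\in K\text{ for every letter }j\},\qquad C^i_j=\{y\in Y:y(i)=j\}.
\]
All singletons are faces of $K$, so $Y$ contains every injective map $[t]\to[q]$. These \emph{injective words} are the test points in all arguments below, and the bound $q\ge t+2$ provides enough of them.

The part indexed by $y$ will have size $x_y$, and we write $x(X)=\sum_{y\in X}x_y$ for $X\subset Y$. Distribution $i$ places $C^i_j$ in segment $j$, so we need $x(C^i_j)$ to be independent of $i$. We choose $x$ so that the only coincidences of subset sums are the linear consequences of these equations. Let $\mathbf 1_X\in\mathbb Q^Y$ be the indicator vector of $X$, put $e^i_j=\mathbf 1_{C^i_j}$, and let $R\subset\mathbb Q^Y$ be the span of all differences $e^i_j-e^{i'}_j$.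

\begin{lemma}\label{lem:generic}
There is a vector $x\in\mathbb Z^Y$ with all coordinates at least $2$ such that, for all $X,X'\subset Y$,
\begin{equation}\label{eq:generic}
x(X)=x(X')\iff\mathbf 1_X-\mathbf 1_{X'}\in R.
\end{equation}
\end{lemma}

\begin{proof}
Let $U=R^\perp$ for the standard inner product on $\mathbb Q^Y$, so that $U^\perp=R$. Permuting letters preserves $Y$ and permutes $C^i_1,\dots,C^i_q$ transitively, and these sets partition $Y$. So $|C^i_j|=|Y|/q$ for all $i,j$, which says that $(1,\dots,1)\in U$. For each of the finitely many $v\in\{-1,0,1\}^Y$ not in $R=U^\perp$, the linear form $u\mapsto\langle u,v\rangle$ on $U$ is nonzero. The product of these forms is a nonzero polynomial on $U$, so it does not vanish on all points of $U$ near $(1,\dots,1)$. Choose a point with positive coordinates where it is nonzero, and multiply it by twice a common denominator to get $x$. Since $x(X)-x(X')=\langle x,\mathbf 1_X-\mathbf 1_{X'}\rangle$ and $\mathbf 1_X-\mathbf 1_{X'}\in\{-1,0,1\}^Y$, the equivalence follows.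
\end{proof}

Let $\lambda$ be the partition with parts $x_y$, $y\in Y$, and $n=x(Y)$. By \eqref{eq:generic}, $c_j=x(C^i_j)$ does not depend on $i$. Put $d_j=c_1+\dots+c_j$, $d_0=0$, and $D=\{d_1,\dots,d_{q-1}\}$. Grouping the parts by the letter $y(1)$ shows $D\in\Gamma$. Let $L=\operatorname{lk}_\Gamma(D)$.

\begin{example}\label{ex:matrix}
Let $t=2$. If $K$ is an edge, then $Y=[q]^2$ and $x$ is a $q\times q$ matrix; $C^1_j$ is row $j$, $C^2_j$ is column $j$, and $x\in U$ says that row $j$ and column $j$ have the same sum $c_j$. The two distributions are by rows and by columns. A subset of row $j$ and a subset of column $j$, both nonempty and proper, have the same sum in at least two ways: both are the diagonal cell $(j,j)$, or both are the complement of that cell. So the two spheres share the vertices $d_{j-1}+x_{(j,j)}$ and $d_j-x_{(j,j)}$ in each segment, and their intersection contains a join of $q$ copies of $S^0$. Lemma~\ref{lem:intersect} below shows that the intersection is exactly this sphere $S^{q-1}$. If $K$ is two points, the diagonal cells are absent and the two spheres are disjoint.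
\end{example}

To use \eqref{eq:generic} we need to recognize the elements of $R$. For a tuple $b=(b_1,\dots,b_t)$ of functions $b_i\colon[q]\to\mathbb Q$ define $v_b\in\mathbb Q^Y$ by $v_b(y)=\sum_ib_i(y(i))$, that is, $v_b=\sum_{i,j}b_i(j)e^i_j$. Let $\delta_j\colon[q]\to\mathbb Q$ be the indicator function of the letter $j$. Then
\begin{equation}\label{eq:R}
R=\Bigl\{v_a:\ \sum_ia_i=0\Bigr\}.
\end{equation}
Indeed, for $i\neq i'$ the generator $e^i_j-e^{i'}_j$ is $v_a$ with $a_i=\delta_j$, $a_{i'}=-\delta_j$ and all other $a_l=0$, and the right side is a subspace. Conversely, if $\sum_ia_i=0$, then $v_a=\sum_{i,j}a_i(j)(e^i_j-e^1_j)$.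

\subsection{There are only $t$ distributions}

The relations in $R$ might force unintended subsets of $Y$ to have sum $c_j$. By \eqref{eq:generic} and \eqref{eq:R}, excluding this means finding all $0/1$-valued vectors $v_b$ with $\sum b_i=\delta_j$. The point is that a function with only two values cannot increase twice along a sequence of words.

\begin{lemma}\label{lem:rigid}
If $X\subset Y$ and $x(X)=c_j$, then $X=C^i_j$ for some $i\in[t]$.
\end{lemma}

\begin{proof}
By \eqref{eq:generic}, $\mathbf 1_X-e^1_j\in R$, so by \eqref{eq:R} we have $\mathbf 1_X=v_b$ with $\sum_ib_i=\delta_j$. We first show that there are a letter $u$ and numbers $\kappa_l,\beta_l$ with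
\begin{equation}\label{eq:form}
b_l=\kappa_l+\beta_l\delta_u\qquad\text{for all }l\in[t].
\end{equation}
Call a position $i$ \emph{active} if $b_i$ is not constant. Some position is active since $\delta_j$ is not constant. If only one position $i$ is active, then $b_i=\delta_j-\sum_{l\ne i}b_l$ is $\delta_j$ plus a constant, and \eqref{eq:form} holds with $u=j$. So assume that at least two positions are active. For active $i$ let $G_i$ be the graph on $[q]$ whose edges are the pairs $uu'$ with $b_i(u)\ne b_i(u')$. Every letter lies on an edge of $G_i$, because $b_i$ takes a value different from its value at that letter. Let $i\ne i'$ be active.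

\emph{Every edge of $G_i$ meets every edge of $G_{i'}$.} Otherwise there are four distinct letters $u,u',w,w'$ with $b_i(u)<b_i(u')$ and $b_{i'}(w)<b_{i'}(w')$. Fill the other $t-2\le q-4$ positions with distinct letters outside $\{u,u',w,w'\}$. The three injective words with letters $(u,w)$, $(u',w)$, $(u',w')$ in positions $(i,i')$ have strictly increasing values of $v_b$. This is impossible, since $v_b=\mathbf 1_X$ has values in $\{0,1\}$.

\emph{$G_i$ is a star.} Suppose that $G_i$ has two disjoint edges. Since $q\ge5$, some letter $z$ lies on neither. There is an edge $zz'$ of $G_{i'}$, and $z'$ lies on at most one of the two edges, so $zz'$ misses the other one, a contradiction. Hence the edges of $G_i$ pairwise intersect. A family of pairwise intersecting edges either has a common vertex or is a triangle: if $ab$, $ac$ are edges and some edge avoids $a$, that edge is $bc$, and every edge meeting all three is one of them. As the edges cover $q\ge5$ letters, $G_i$ is a star with a center $u$ joined to all other letters and no further edges. So $b_i$ is constant off $u$.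

\emph{The centers agree.} By symmetry $G_{i'}$ is a star with some center $u'$. If $u\ne u'$, take distinct letters $w,w'\notin\{u,u'\}$; the edge $uw$ of $G_i$ and the edge $u'w'$ of $G_{i'}$ are disjoint, a contradiction. So all active positions have the same center $u$, and \eqref{eq:form} holds, with $\beta_l=0$ for inactive $l$.

Summing \eqref{eq:form} gives $\sum\kappa_l+(\sum\beta_l)\delta_u=\delta_j$. Evaluating at a letter outside $\{u,j\}$ gives $\sum\kappa_l=0$, and then $u=j$ and $\sum\beta_l=1$. Thus $\mathbf 1_X=\sum_l\beta_le^l_j$. At an injective word $y$ with $y(l)=j$ the right side equals $\beta_l$, so $\beta_l\in\{0,1\}$. Exactly one $\beta_i$ equals $1$, and $X=C^i_j$.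
\end{proof}

\begin{corollary}\label{cor:distr}
If $Y$ is the disjoint union of sets $Y_1,\dots,Y_q$ with $x(Y_j)=c_j$ for all $j$, then there is $i\in[t]$ with $Y_j=C^i_j$ for all $j$.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:rigid}, $Y_j=C^{i(j)}_j$. If $i(j)\ne i(j')$ for some $j\ne j'$, an injective word $y$ with $y(i(j))=j$ and $y(i(j'))=j'$ lies in $Y_j\cap Y_{j'}$, a contradiction.
\end{proof}

For a nonempty proper subset $X$ of $C^i_j$ put $\langle j,X\rangle=d_{j-1}+x(X)$. This number lies strictly between $d_{j-1}$ and $d_j$, so it determines $j$ and $x(X)$. Let $L_i$ be the simplicial complex whose faces are the sets $\{\langle j,X\rangle: 1\le j\le q,\ X\in\mathcal X_j\}$, where each $\mathcal X_j$ is a possibly empty chain of nonempty proper subsets of $C^i_j$.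

\begin{lemma}\label{lem:cover}
$L=L_1\cup\dots\cup L_t$.
\end{lemma}

\begin{proof}
Let $F\in L_i$ be given by chains $\mathcal X_j$. Then $F\cap D=\emptyset$. Cutting each $C^i_j$ into the successive differences of $\mathcal X_j$ divides the parts into groups whose partial sums are the elements of $F\cup D$, so $F\in L$. Conversely, let $F\in L$, and take an ordered division of $Y$ into nonempty groups whose partial sums are the elements of $F\cup D$. Let $Y_j$ be the union of the groups between the partial sums $d_{j-1}$ and $d_j$. Then $x(Y_j)=c_j$, so $Y_j=C^i_j$ for a fixed $i$ by Corollary~\ref{cor:distr}. The unions of the first one, two, \dots\ groups inside $Y_j$, omitting $Y_j$ itself, form a chain $\mathcal X_j$, and these chains give $F\in L_i$.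
\end{proof}

\subsection{The spheres and their intersections}

A vertex of $L_i$ lies in $L_{i'}$ when a subset of $C^i_j$ and a subset of $C^{i'}_j$ have the same sum. The next lemma shows that this happens only in the two ways seen in Example~\ref{ex:matrix}.

\begin{lemma}\label{lem:coinc}
Let $X\subset C^i_j$ and $X'\subset C^{i'}_j$ with $x(X)=x(X')$.
\begin{itemize}
\item[(a)] If $i=i'$, then $X=X'$.
\item[(b)] If $i\ne i'$, then $X\subset C^{i'}_j$ or $X\supseteq C^i_j\setminus C^{i'}_j$.
\end{itemize}
\end{lemma}

\begin{proof}
By \eqref{eq:generic} and \eqref{eq:R}, $v=\mathbf 1_X-\mathbf 1_{X'}$ equals $v_a$ with $\sum_la_l=0$. Also $v(y)=0$ whenever $y(i)\ne j$ and $y(i')\ne j$. Let $l$ be a position and $u\ne u'$ letters, both different from $j$ in case $l\in\{i,i'\}$. Fill the other $t-1\le q-3$ positions with distinct letters outside $\{u,u',j\}$, and put $u$ or $u'$ in position $l$. Neither of the two injective words has the letter $j$ in position $i$ or $i'$, so $v$ vanishes at both, and subtracting gives $a_l(u)=a_l(u')$. Hence $a_l=\kappa_l+\alpha_l\delta_j$ for all $l$, with $\alpha_l=0$ for $l\notin\{i,i'\}$. The condition $\sum a_l=0$ gives $\sum\kappa_l=0$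 and $\sum\alpha_l=0$, and so $v=\sum_l\alpha_le^l_j$.

If $i=i'$, then $\alpha_i=0$ and $v=0$, which is (a). If $i\ne i'$, then $v=\alpha(e^i_j-e^{i'}_j)$ with $\alpha=\alpha_i$. Every $y\in C^i_j\setminus C^{i'}_j$ lies outside $X'$, so $\mathbf 1_X(y)=v(y)=\alpha$. Such $y$ exist, for instance injective words with $y(i)=j$, so $\alpha\in\{0,1\}$. If $\alpha=0$, then $X=X'\subset C^{i'}_j$. If $\alpha=1$, then $X\supseteq C^i_j\setminus C^{i'}_j$.
\end{proof}

By (a), the vertices of $L_i$ correspond bijectively to the pairs $(j,X)$, and each face of $L_i$ determines its chains $\mathcal X_j$. So $L_i$ is the join over $j$ of the Boolean spheres of the sets $C^i_j$. By (T1) and (T2) it is a sphere of dimension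
\begin{equation}\label{eq:dim}
\sum_j\bigl(|C^i_j|-2\bigr)+q-1=|Y|-q-1\ \ge\ q(q-1)-q-1\ \ge\ q-1,
\end{equation}
where $|Y|\ge q(q-1)$ because $t\ge2$ and $Y$ contains the injective words, and the last inequality is $q^2\ge3q$.

\begin{lemma}\label{lem:intersect}
Let $\tau\subset[t]$ with $|\tau|\ge2$, and let $N_\tau$ be the number of $y\in Y$ that are constant on $\tau$. Then $L_\tau=\bigcap_{i\in\tau}L_i$ is a sphere of dimension $N_\tau-1$; in particular $L_\tau=\{\emptyset\}$ if $N_\tau=0$.
\end{lemma}

\begin{proof}
Let $I_j=\bigcap_{i\in\tau}C^i_j$, the set of words equal to $j$ on $\tau$, so that $N_\tau=\sum_j|I_j|$. For $i\in\tau$ the set $C^i_j\setminus I_j$ is nonempty, as it contains the injective words with $y(i)=j$, and its sum $c_j-x(I_j)$ does not depend on $i$. Call $X\subset C^i_j$ \emph{coarse} if it is disjoint from $C^i_j\setminus I_j$ or contains it. Collapsing $C^i_j\setminus I_j$ to a single element $*$ gives an inclusion-preserving bijection, with inclusion-preserving inverse, between the coarse subsets of $C^i_j$ and all subsets of $I_j\cup\{*\}$. It preserves sums if $*$ is given the weight $c_j-x(I_j)$.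

Fix $i\in\tau$ and a face $F$ of $L_i$ with chains $\mathcal X_j$. We claim that $F\in L_\tau$ if and only if all members of all $\mathcal X_j$ are coarse.

Suppose that they are coarse, and let $i'\in\tau$. Passing through $I_j\cup\{*\}$, we transport $\mathcal X_j$ to a chain of nonempty proper coarse subsets of $C^{i'}_j$ with the same sums. These chains give the same set of numbers $F$, so $F\in L_{i'}$.

Conversely, let $F\in L_\tau$ and $X\in\mathcal X_j$. For each $i'\in\tau\setminus\{i\}$ the number $\langle j,X\rangle$ is a vertex of $L_{i'}$, so $x(X)=x(X')$ for some $X'\subset C^{i'}_j$, and one of the two alternatives of Lemma~\ref{lem:coinc}(b) holds for $i'$. If the first holds for all $i'$, then $X\subset I_j$. If the second holds for all $i'$, then $X\supseteq\bigcup_{i'}(C^i_j\setminus C^{i'}_j)=C^i_j\setminus I_j$. In both cases $X$ is coarse. In the remaining case there are $i',i''\in\tau\setminus\{i\}$ with $C^i_j\setminus C^{i''}_j\subset X\subset C^{i'}_j$. An injective word $y$ with $y(i)=j$ lies in the left-hand set, hence in $C^{i'}_j$, so $y(i')=j=y(i)$, contradicting injectivity. This proves the claim.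

Thus $L_\tau$ is the join over $j$ of the Boolean spheres of the sets $I_j\cup\{*\}$, which have dimension $|I_j|-1$. By (T1) it is a sphere of dimension $\sum_j(|I_j|-1)+q-1=N_\tau-1$.
\end{proof}

\subsection{Proofs of Theorems~\ref{thm:B} and~\ref{thm:A}}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The partition $\lambda$ constructed above has $|Y|\ge2$ parts, all at least $2$. We apply Lemma~\ref{lem:nerve} to the cover $L=L_1\cup\dots\cup L_t$ of Lemma~\ref{lem:cover}. For $|\tau|=1$, the set $\tau$ is a face of $K$ and $L_\tau$ is a sphere of dimension at least $q-1$ by \eqref{eq:dim}. Let $|\tau|\ge2$. If some $y\in Y$ is constant on $\tau$, then $\tau$ is contained in a face $y^{-1}(j)$ of $K$, so $\tau\in K$. Hence $\tau\notin K$ implies $N_\tau=0$ and $L_\tau=\{\emptyset\}$. If $\tau\in K$, then for each letter $j$ there is a word equal to $j$ on $\tau$ and with distinct letters different from $j$ in the other $t-|\tau|\le q-1$ positions. It lies in $Y$, so $N_\tau\ge q$, and $L_\tau$ is a sphere of dimension at least $q-1$ by Lemma~\ref{lem:intersect}. This gives (i). For (ii), a map from $S^{r-1}$ to a sphere of larger dimension is null-homotopic and so extends over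 the ball, and here $r-1\le\dim K-1\le t-2<q-1$. So $K$ is a homotopy retract of $L=\operatorname{lk}_\Gamma(D)$, and Corollary~\ref{cor:retract} with $k=|D|=q-1$ finishes the proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $K$ be the six-vertex triangulation of the real projective plane, the quotient of the boundary of the icosahedron by the antipodal map. Then $t=6$ and $\tilde H_1(K;\mathbb Z)=\mathbb Z/2$. Take $q=8$ in Theorem~\ref{thm:B}. By (T1) and (T6), $\tilde H_8(\Sigma^7K;\mathbb Z)=\mathbb Z/2$ is a direct summand of $\tilde H_8(\overline\Pi_\lambda;\mathbb Z)$, and $\tilde H_9(\Sigma^8K;\mathbb Z)=\mathbb Z/2$ is a direct summand of $\tilde H_9(V^\circ_\lambda;\mathbb Z)$.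
\end{proof}

The partition produced in this proof is large: it has one part for each word in $Y$, and there are already $8\cdot7\cdot6\cdot5\cdot4\cdot3=20160$ injective words.

\begin{thebibliography}{9}

\bibitem{EH}
Ehrenborg and Hedmark, \emph{Filters in the partition lattice}.

\bibitem{Q}
Quillen, Adv. Math. 28 (1978).

\bibitem{SW}
Shareshian and Wachs, \emph{Torsion in the matching complex and chessboard complex}, Adv. Math. 212 (2007).

\bibitem{SA}
\emph{Subspace Arrangements}, \texttt{https://www.math.ucdavis.edu/\allowbreak\textasciitilde{}deloera/\allowbreak MISC/\allowbreak LA-BIBLIO/\allowbreak trunk/\allowbreak Bjorner/\allowbreak Bjornersubspacearrangements.pdf}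

\end{thebibliography}
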